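
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Billiards with a positive measure of periodic orbits:\\ from finite smoothness to piecewise analytic boundaries}


\begin{abstract}
We prove that for all integers $k,m\ge 2$ there is a finite smoothness $r=r(k,m)$ with the following property. If some billiard in $\mathbb R^m$ with piecewise $C^r$-smooth boundary has a set of $k$-periodic orbits of positive measure, then some billiard in $\mathbb R^m$ with piecewise analytic boundary has an open set of $k$-periodic orbits. A single $k$-periodic orbit is already enough, provided that at this orbit the periodicity, and every coincidence among the reflection points, persists to order $r-1$. The proof turns such orbits, for $r\to\infty$, into a formal solution of a system of algebraic partial differential equations and inequalities over a non-Archimedean ordered field.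 We then prove that every finitely generated differential domain with an ordered fraction field has a differential homomorphism into convergent real power series under which finitely many prescribed positive elements become positive at the origin, and we build a billiard from the resulting real analytic solution.
\end{abstract}

\section{Introduction}

\subsection{Billiards and their periodic orbits}

Let $\Omega\subset\mathbb R^m$, $m\ge2$, be a domain with piecewise smooth boundary. A ball moves along straight lines inside $\Omega$ and reflects off $\partial\Omega$ so that the angle of incidence equals the angle of reflection. We fix the conventions as follows. Throughout, $r\ge 2$ is an integer.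

A point $x\in\partial\Omega$ is \emph{$C^r$-smooth} if it has a neighborhood $V$ and a function $\psi\in C^r(V)$ with $d\psi\ne0$, $\Omega\cap V=\{\psi>0\}$ and $\partial\Omega\cap V=\{\psi=0\}$. It is \emph{analytic-smooth} if $\psi$ can be chosen analytic. At a smooth point $\nu(x)$ denotes the unit inner normal. In a piecewise $C^r$ billiard ``smooth'' means $C^r$-smooth, in a piecewise analytic billiard it means analytic-smooth. In hypotheses nothing is assumed about the other boundary points, because orbits through them are not considered.

The phase space consists of the pairs $(x,v)$ with $x\in\partial\Omega$ smooth, $|v|=1$ and $\langle v,\nu(x)\rangle>0$. It is a manifold of dimension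
\[
d=2m-2 ,
\]
and $\mu$ denotes Lebesgue measure on it. The billiard map $T$ sends $(x,v)$ to $(x',v')$, where $x'$ is the first point of the ray $\{x+tv: t>0\}$ on $\partial\Omega$ and $v'=v-2\langle v,\nu(x')\rangle\nu(x')$. It is defined when $x'$ exists, is smooth, and $(x',v')$ is again in the phase space, so that grazing (tangential) collisions are excluded. By Lemma~\ref{lem:grazing} this exclusion costs only a set of measure zero. For $k\ge2$ let $\mathrm{Per}_k$ be the set of phase points $p$ for which $T^k(p)$ is defined and $T^k(p)=p$.

How large can $\mathrm{Per}_k$ be? The condition $T^k(p)=p$ consists of $d$ equations in $d$ unknowns, so one expects isolated points, and symmetry can produce more. In the unit ball, for $k\ge3$, every $(x,v)$ with $\langle v,\nu(x)\rangle=\sin(\pi/k)$ starts a regular $k$-gon in the plane through $0$ spanned by $x$ and $v$. These points form a hypersurface, of dimension $2m-3$. The next size would be positive measure, or even an open set.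

For piecewise analytic boundaries these two possibilities coincide. If $\mu\,\mathrm{Per}_k>0$, then near some point the analytic map $T^k$ agrees with the identity on a set of positive measure, hence on an open set. For finite smoothness no such identity principle is available. At a density point of $\mathrm{Per}_k$ one learns only that $T^k$ agrees with the identity to order $r-1$. Replacing the boundary pieces by their Taylor polynomials does not help, since the new mirrors still satisfy $T^k=\mathrm{id}$ only to finite order. The question posed as a conjecture in \cite{source} is whether finite smoothness is nevertheless enough, provided that we may change the billiard. There the following is quoted as known: if a planar billiard with $C^4$-smooth boundary has $\mu\,\mathrm{Per}_4>0$, then some planar billiard with piecewise analytic boundary has an inner point of $\mathrm{Per}_4$. We do not use this result.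

\subsection{Results}

Let $(\mathrm A_{k,m})$ be the statement:
\begin{quote}
\emph{there is a billiard in $\mathbb R^m$ with piecewise analytic boundary for which $\mathrm{Per}_k$ has an inner point in the phase space.}
\end{quote}
The billiards that we construct have a bounded domain $\Omega$ and are piecewise analytic in a strong sense: each boundary point is either analytic-smooth or a \emph{transversal corner}, that is, locally $\Omega=\{\psi_1>0,\ \psi_2>0\}$ with $\psi_1,\psi_2$ analytic and $d\psi_1,d\psi_2$ linearly independent. If $(\mathrm A_{k,m})$ holds at all, then it holds with a billiard of this kind; see the end of Section~\ref{sec:flat}.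

\begin{theorem}\label{thm:main}
There is a function $r(k,m)$, defined for all integers $k,m\ge2$ and with positive integer values, such that the following holds. If there is a billiard in $\mathbb R^m$ with piecewise $C^{r(k,m)}$-smooth boundary and $\mu\,\mathrm{Per}_k>0$, then $(\mathrm A_{k,m})$ holds.
\end{theorem}

The measure hypothesis enters only through one periodic point that is periodic to high order. For a point $p\in\mathrm{Per}_k$ and $w$ near $p$ write
\[
(x_i(w),e_i(w))=T^{i-1}(w),\qquad 1\le i\le k+1 .
\]
By Lemma~\ref{lem:T} these maps are defined and of class $C^{r-1}$ near $p$.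

\begin{definition}\label{def:flat}
Let $0\le s\le r-1$. A point $p\in\mathrm{Per}_k$ is \emph{$s$-flat} if at $p$
\begin{itemize}
\item the maps $(x_{k+1},e_{k+1})$ and $(x_1,e_1)$ have the same $s$-jet, and
\item $x_i$ and $x_j$ have the same $s$-jet whenever $1\le i<j\le k$ and $x_i(p)=x_j(p)$.
\end{itemize}
\end{definition}

The first condition says that $T^k=\mathrm{id}$ to order $s$. The second concerns orbits that visit a boundary point several times among the first $k$ reflections. It is what will allow us to use one and the same mirror for all visits to that point.

\begin{theorem}\label{thm:strong}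
The number $r=r(k,m)\ge2$ can be chosen so that each of the following properties of a single piecewise $C^r$ billiard in $\mathbb R^m$ implies $(\mathrm A_{k,m})$:
\begin{enumerate}
\item[\textup{(1)}] $\mathrm{Per}_k$ contains an $(r-1)$-flat point;
\item[\textup{(2)}] $\mathrm{Per}_k$ is not contained in a countable union of $C^1$ hypersurfaces of the phase space \textup{(}for example, $\mu\,\mathrm{Per}_k>0$, or the Hausdorff dimension of $\mathrm{Per}_k$ exceeds $2m-3$\textup{)}.
\end{enumerate}
Consequently, for each $(k,m)$ exactly one of the following holds: either $(\mathrm A_{k,m})$; or in every piecewise $C^{r(k,m)}$ billiard in $\mathbb R^m$ the set $\mathrm{Per}_k$ lies in a countable union of $C^1$ hypersurfaces of the phase space and contains no $(r(k,m)-1)$-flat point. For all $k\ge3$ and $m\ge2$ the dimension $2m-3$ of these hypersurfaces is attained by $\mathrm{Per}_k$ of the round ball.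
\end{theorem}

The existence of $r(k,m)$ comes from a compactness argument, which gives no explicit value. For $k\ge3$ we do not decide which alternative holds. The elementary case $k=2$ is treated by hand in Example~\ref{ex:k2}, as an illustration.

\subsection{The idea of the proof}

A $C^{r-1}$ function that vanishes at $p$, but not to order $r-1$, has a partial derivative of order at most $r-2$ that vanishes at $p$ and has nonzero differential there. Hence the non-flat points of $\mathrm{Per}_k$ lie on countably many $C^1$ hypersurfaces (Lemma~\ref{lem:nonflat}), and both theorems follow from: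

\begin{proposition}\label{prop:core}
If for infinitely many $r$ there is a piecewise $C^r$ billiard in $\mathbb R^m$ having an $(r-1)$-flat point of $\mathrm{Per}_k$, then $(\mathrm A_{k,m})$ holds.
\end{proposition}

To prove it, we write the statement ``these $N$ pieces of mirror have a $(2m-2)$-parameter family of closed $k$-gonal orbits'' as a system of partial differential equations and inequalities, polynomial with rational coefficients and depending only on $k,m$ and a combinatorial pattern. An $(r-1)$-flat point gives a solution modulo terms of degree at least $r-1$. As $r\to\infty$ there is no reason for these truncated solutions to converge: their coefficients may be unbounded, and strict inequalities may degenerate in a limit. We therefore do not take a limit in $\mathbb R$. We take an ultraproduct and obtain an \emph{exact} formal power series solution whose coefficients lie in an ordered field $\mathbb K\supset\mathbb R$ (Section~\ref{sec:system}).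

It remains to return to $\mathbb R$ and to convergent series. For this we use Theorem~\ref{thm:embedding}: the differential ring generated by the formal solution can be mapped to convergent real power series so that finitely many given strict inequalities survive at the origin. The convergent solution obtained in this way is not close to the formal one. It merely satisfies the same equations and strict inequalities, and that is all we need. Section~\ref{sec:billiard} builds the billiard from it, and Section~\ref{sec:embedding} proves Theorem~\ref{thm:embedding}.

\section{Flat points}\label{sec:flat}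

\subsection{The billiard map}

\begin{lemma}\label{lem:T}
The domain of $T$ is open and $T$ is a $C^{r-1}$ local diffeomorphism.
\end{lemma}

\begin{proof}
Let $T(p)=p'=(x',v')$. Rays of phase points close to $p$ enter $\Omega$ transversally, stay in the open set $\Omega$ along a compact middle part, and cross $\partial\Omega$ transversally near $x'$. So they first hit $\partial\Omega$ near $x'$. If $\psi$ defines $\partial\Omega$ near $x'$, the hitting time solves $\psi(x+tv)=0$ and is $C^r$ by the implicit function theorem. Since $\nu=\nabla\psi/|\nabla\psi|$ is $C^{r-1}$, so is $T$.

Let $J(x,v)=\bigl(x,-(v-2\langle v,\nu(x)\rangle\nu(x))\bigr)$, a $C^{r-1}$ involution of the phase space. If $T(x,v)=(x',v')$, then $J(x',v')=(x',-v)$. The open segment $(x,x')$ lies in $\Omega$, so $T(x',-v)=(x,-v+2\langle v,\nu(x)\rangle\nu(x))=J(x,v)$. Thus $JTJ$ is defined near $p'$, is $C^{r-1}$, and inverts $T$.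
\end{proof}

\begin{lemma}\label{lem:grazing}
The phase points whose orbit has a grazing collision with the smooth part of $\partial\Omega$ form a null set.
\end{lemma}

\begin{proof}
The unit vectors tangent to the smooth part of $\partial\Omega$ form a $C^{r-1}$ manifold of dimension $(m-1)+(m-2)=2m-3$. Sending such a vector to the oriented line through it is a $C^1$ map into the $(2m-2)$-dimensional manifold of oriented lines, so the image is null. On the phase space the map from phase points to oriented lines is a local diffeomorphism, by transversality. So the points whose first collision is grazing form a null set. A point whose $(i+1)$-st collision is the first grazing one lies in the preimage of this null set under the local diffeomorphism $T^i$, and such preimages are null.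
\end{proof}

\subsection{Non-flat periodic points are rare}

\begin{lemma}\label{lem:nonflat}
In a piecewise $C^r$ billiard the points of $\mathrm{Per}_k$ that are not $(r-1)$-flat are contained in a countable union of $C^1$ hypersurfaces of the phase space. In particular they form a $\mu$-null set.
\end{lemma}

\begin{proof}
The pattern of $p\in\mathrm{Per}_k$ is the equivalence relation $\sim$ on $\{1,\dots,k\}$ with $i\sim j\iff x_i(p)=x_j(p)$. There are finitely many patterns. By Lindel\"of's theorem countably many charts, on each of which all $x_i,e_i$ are defined, cover $\mathrm{Per}_k$. So fix one pattern and one chart. The scalar components $f$ of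
\[
x_i-x_j\ (i\sim j),\qquad x_{k+1}-x_1,\qquad e_{k+1}-e_1
\]
are $C^{r-1}$ functions that vanish at all points of $\mathrm{Per}_k$ with this pattern. If such a point $p$ is not $(r-1)$-flat, some $f$ has a nonzero partial derivative of order at most $r-1$ at $p$. Let $n$ be the minimal order of a nonzero derivative of this $f$ at $p$; since $f(p)=0$, we have $n\ge1$. Hence there is $\beta$ with $|\beta|=n-1\le r-2$, $\partial^\beta f(p)=0$ and $d(\partial^\beta f)(p)\ne0$. Since $\partial^\beta f$ is $C^1$, the set $\{\partial^\beta f=0,\ d(\partial^\beta f)\ne0\}$ is a $C^1$ hypersurface, and finitely many $f$ and $\beta$ occur.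
\end{proof}

\begin{example}[$k=2$ by hand]\label{ex:k2}
In this simplest case flatness contradicts the equations of the orbit already at first order. Let $p\in\mathrm{Per}_2$ be $1$-flat in a piecewise $C^2$ billiard, and write $\equiv$ for equality of $1$-jets at $p$. With $\ell_i=|x_{i+1}-x_i|$ we have $x_2-x_1=\ell_1e_1$ and $x_3-x_2=\ell_2e_2$. Since $x_3\equiv x_1$, this gives $\ell_1e_1\equiv-\ell_2e_2$. The $e_i$ are unit vectors and the $\ell_i$ are positive, so $\ell_1\equiv\ell_2$ and $e_2\equiv-e_1$. The reflection law at $x_3$ together with $x_3\equiv x_1$, $e_3\equiv e_1$ gives $e_1\equiv e_2-2\langle e_2,\nu(x_1)\rangle\nu(x_1)$. Inserting $e_2\equiv-e_1$ we get $e_1\equiv\langle e_1,\nu(x_1)\rangle\nu(x_1)$ and, since $e_1$ and $\nu(x_1)$ are unit vectors with positive scalar product, $e_1\equiv\nu(x_1)$. So $de_1$ vanishes on $\ker dx_1$ at $p$, and this kernel has dimension $m-1\ge1$. But $(x_1,e_1)$ is the identity parametrization of the phase space and $(dx_1,de_1)$ is injective, a contradiction.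

Thus no $1$-flat point of $\mathrm{Per}_2$ exists in a piecewise $C^2$ billiard. By Lemma~\ref{lem:nonflat}, $\mathrm{Per}_2$ is always contained in a countable union of $C^1$ hypersurfaces. So $(\mathrm A_{2,m})$ is false, and $r(2,m)=2$ works in both theorems.
\end{example}

For larger $k$ we exhibit neither such a contradiction nor a solution. The theorems assert only that one of the two must exist: either flatness of some bounded order is impossible, or there is an honest analytic billiard.

\subsection{Proof of the theorems, given Proposition \ref{prop:core}}

\begin{proof}[Proof of Theorems \ref{thm:main} and \ref{thm:strong}]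
If $(\mathrm A_{k,m})$ holds, put $r(k,m)=2$. Otherwise Proposition~\ref{prop:core} provides an $R\ge2$ such that no piecewise $C^R$ billiard in $\mathbb R^m$ has an $(R-1)$-flat point of $\mathrm{Per}_k$; put $r(k,m)=R$. In both cases (1) implies $(\mathrm A_{k,m})$. If (2) holds, then Lemma~\ref{lem:nonflat} yields an $(r-1)$-flat point, so (1) holds. The two examples in (2) are justified because a countable union of $C^1$ hypersurfaces is null and has Hausdorff dimension at most $2m-3$. With positive measure in (2) we get Theorem~\ref{thm:main}.

If $(\mathrm A_{k,m})$ fails, the contrapositives of (1) and (2) are the second alternative. If $(\mathrm A_{k,m})$ holds, the analytic billiard is a piecewise $C^r$ billiard for which $\mathrm{Per}_k$ contains a nonempty open set. This set is not null, so the second alternative fails. For the unit ball and $k\ge3$, all points of $\{\langle v,\nu(x)\rangle=\sin(\pi/k)\}$ are $k$-periodic. As $0<\sin(\pi/k)<1$, this is a hypersurface, of dimension $2m-3$.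
\end{proof}

\begin{corollary}\label{cor:equiv}
Let $r(k,m)$ be as in Theorem~\textup{\ref{thm:strong}}. For each $(k,m)$ the following are equivalent:
\begin{enumerate}
\item[\textup{(a)}] $(\mathrm A_{k,m})$;
\item[\textup{(b)}] for every $r\ge2$ some piecewise $C^r$ billiard in $\mathbb R^m$ has $\mu\,\mathrm{Per}_k>0$;
\item[\textup{(c)}] for infinitely many $r$ some piecewise $C^r$ billiard in $\mathbb R^m$ has an $(r-1)$-flat point of $\mathrm{Per}_k$;
\item[\textup{(d)}] some piecewise $C^{r(k,m)}$ billiard in $\mathbb R^m$ has $\mathrm{Per}_k$ not contained in a countable union of $C^1$ hypersurfaces.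
\end{enumerate}
If they fail, then $\dim_H\mathrm{Per}_k\le 2m-3$ in every piecewise $C^{r(k,m)}$ billiard in $\mathbb R^m$.
\end{corollary}

\begin{proof}
A nonempty open set has positive measure, so (a) implies (b) and (d). Lemma~\ref{lem:nonflat} gives (b)$\Rightarrow$(c), Proposition~\ref{prop:core} gives (c)$\Rightarrow$(a), and Theorem~\ref{thm:strong}(2) gives (d)$\Rightarrow$(a). The last sentence follows from the negation of (d).
\end{proof}

The proof of Proposition~\ref{prop:core} produces a bounded billiard whose boundary points are analytic-smooth or transversal corners. Since (a) implies (c), statement $(\mathrm A_{k,m})$ always yields such a billiard. The rest of the paper proves Proposition~\ref{prop:core}.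

\section{The equations of a family of closed orbits}\label{sec:system}

\subsection{The system}

A closed orbit may visit the same boundary point several times. We record this by a surjection
\[
\sigma:\{1,\dots,k\}\to\{1,\dots,N\},\qquad \sigma(i)=\sigma(j)\iff \text{the }i\text{-th and }j\text{-th reflection points coincide},
\]
with the points labeled in order of first appearance. Indices $i$ are read modulo $k$, so $\sigma(k+1)=\sigma(1)$ and $e_0=e_k$. Always $\sigma(i)\ne\sigma(i+1)$, because consecutive reflection points differ.

Fix such a $\sigma$. The independent variables are $u=(u_1,\dots,u_d)$, $d=2m-2$, which play the role of coordinates on the phase space, and $\partial_j=\partial/\partial u_j$. The unknown functions are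
\[
q_a,\nu_a\in\mathbb R^m\ (1\le a\le N),\qquad e_i\in\mathbb R^m,\ \ell_i\in\mathbb R\ (i\in\mathbb Z/k),\qquad \rho_{ab}=\rho_{ba}\in\mathbb R\ (a\ne b):
\]
the point on the $a$-th mirror, its unit normal, the direction and length of the $i$-th edge, and the mutual distances. The equations are
\begin{align*}
\text{(E1)}\quad& q_{\sigma(i+1)}-q_{\sigma(i)}=\ell_ie_i,\qquad |e_i|^2=1;\\
\text{(E2)}\quad& |\nu_a|^2=1,\qquad e_i=e_{i-1}-2\langle e_{i-1},\nu_{\sigma(i)}\rangle\nu_{\sigma(i)};\\
\text{(E3)}\quad& \langle\nu_a,\partial_jq_a\rangle=0\quad(1\le j\le d);\\
\text{(E4)}\quad& \rho_{ab}^2=|q_a-q_b|^2 .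
\end{align*}
(E1) and (E2) say that the polygon closes up and obeys the reflection law, and (E3) that $\nu_a$ is normal to what $q_a$ sweeps out. The inequalities, to be imposed at $u=0$ only, are
\begin{align*}
\text{(I1)}\quad&\ell_i>0,\qquad\langle e_i,\nu_{\sigma(i)}\rangle>0,\qquad\rho_{ab}>0;\\
\text{(I2)}\quad&\rho_{\sigma(i)a}+\rho_{a\sigma(i+1)}-\ell_i>0\quad\text{for } a\notin\{\sigma(i),\sigma(i+1)\};\\
\text{(I3)}\quad&\text{for each } a\text{, the sum of squares of all }(m-1)\text{-minors of }(\partial_1q_a,\dots,\partial_dq_a)\text{ is }>0;\\
\text{(I4)}\quad&\text{the sum of squares of all }(2m-2)\text{-minors of the Jacobian of }(q_{\sigma(1)},e_1)\text{ is }>0.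
\end{align*}
(I2) says that the $a$-th point does not lie on an edge of which it is not an end; otherwise the $a$-th mirror could block the ball. The distances $\rho_{ab}$ are unknowns so that this condition becomes polynomial. (I3) makes the mirrors hypersurfaces, and (I4) makes the family of orbits open in the phase space. Everything is polynomial with rational coefficients in the unknowns and their first derivatives.

\begin{proposition}\label{prop:solution}
Under the hypothesis of Proposition~\ref{prop:core} there is a $\sigma$ for which \textup{(E1)--(E4)} have a solution in real convergent power series near $0\in\mathbb R^d$ that satisfies \textup{(I1)--(I4)} at $u=0$.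
\end{proposition}

\subsection{Flat points are approximate solutions}

For infinitely many $r\ge2$ let $p_r$ be an $(r-1)$-flat point of $\mathrm{Per}_k$ in a piecewise $C^r$ billiard. Finitely many $\sigma$ are possible, so we may fix $\sigma$ and an infinite set $I$ of $r$ for which $p_r$ has the pattern $\sigma$.

Fix $r\in I$. Near $p_r$ use coordinates $u\in\mathbb R^d$ centered at $p_r$, made of $C^r$ graph coordinates on $\partial\Omega$ near $x_1(p_r)$ and analytic coordinates on $S^{m-1}$. With $i(a)=\min\sigma^{-1}(a)$ let
\[
q_a=x_{i(a)},\quad \nu_a=\nu(x_{i(a)}),\quad \rho_{ab}=|q_a-q_b|,\quad \ell_i=|x_{i+1}-x_i|\ (1\le i\le k),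
\]
and let $e_i$ $(1\le i\le k)$ be as before. All these are $C^{r-1}$ near $u=0$, since $q_a(0)\ne q_b(0)$ for $a\ne b$ and $x_{i+1}(p_r)\neq x_i(p_r)$. Note that $q_{\sigma(1)}=x_1$.

\emph{Equations.} The normalizations $|e_i|^2=|\nu_a|^2=1$ and (E4) hold identically. So does (E3), because $q_a(u)$ moves on a boundary hypersurface with normal $\nu_a(u)$. By flatness, the following have equal $(r-1)$-jets at $0$: $x_i$ and $q_{\sigma(i)}$ for $1\le i\le k$; $x_{k+1}$ and $x_1=q_{\sigma(1)}$; $e_{k+1}$ and $e_1$. Near each reflection point $\nu$ extends to the $C^{r-1}$ map $\nabla\psi/|\nabla\psi|$, so by the chain rule $\nu(x_i)$ and $\nu_{\sigma(i)}$ have equal $(r-1)$-jets as well, $1\le i\le k+1$. Insert this into the exact identities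
\[
x_{i+1}-x_i=\ell_ie_i,\qquad e_{i+1}=e_i-2\langle e_i,\nu(x_{i+1})\rangle\nu(x_{i+1})\qquad(1\le i\le k).
\]
We see that (E1) and (E2) hold up to functions with zero $(r-1)$-jet; the identities with $i=k$ give the cyclic closing. Hence the vector $\tau_r$ of Taylor polynomials of degree $r-1$ of all unknowns satisfies (E1)--(E4) modulo terms of degree at least $r-1$ in $u$. One degree is lost in (E3) by differentiation.

\emph{Inequalities at $u=0$.} They involve derivatives of order at most $1\le r-1$, so they may be checked on the functions themselves.
\begin{itemize}
\item (I1) holds by the definitions of the phase space and of $\sigma$.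
\item (I2): at $u=0$ the open segment $(x_i,x_{i+1})$ lies in $\Omega$, whereas $q_a\in\partial\Omega$ and $q_a\ne x_i,x_{i+1}$. So $q_a$ is off the closed segment, and the triangle inequality is strict.
\item (I3): $T^{i(a)-1}$ is a local diffeomorphism and $(x,v)\mapsto x$ is a submersion onto the smooth part of $\partial\Omega$. So $dq_a$ has rank $m-1$.
\item (I4): $(q_{\sigma(1)},e_1)=(x_1,e_1)$ is the parametrization of the phase space by $u$.
\end{itemize}

\subsection{A formal solution over an ordered field}

Let $\mathcal U$ be a nonprincipal ultrafilter on $I$ and $\mathbb K=\mathbb R^I/\mathcal U$. Its elements are represented by sequences of reals indexed by $I$, and two sequences are identified if they agree on a set belonging to $\mathcal U$. It is an ordered field; a class is positive if the sequence is positive on a set in $\mathcal U$. Two sequences that agree for all but finitely many $r$ define the same element.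

Let $n$ be the number of scalar unknowns and let $\tau\in\mathbb K[[u]]^n$ be the vector whose coefficient at $u^\alpha$ is the class of the sequence of the coefficients of $\tau_r$ at $u^\alpha$. For each equation and each $\beta$, the coefficient at $u^\beta$ of the equation is a fixed rational polynomial in finitely many coefficients of the unknowns. It vanishes on $\tau_r$ once $r-1>|\beta|$, that is, for all but finitely many $r\in I$. Therefore \emph{$\tau$ satisfies \textup{(E1)--(E4)} exactly.} The left sides of (I1)--(I4) evaluated on $\tau$ are power series with positive constant term in $\mathbb K$.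

Order $\mathbb K[[u]]$ by declaring $f>0$ if the coefficient of $f$ at its smallest monomial, in the graded lexicographic order, is positive. The smallest monomial of a product is the product of the smallest monomials, so this is a ring ordering of the domain $\mathbb K[[u]]$, and it extends to the fraction field. A series with positive constant term is positive. Let $B\subset\mathbb K[[u]]$ be the differential $\mathbb Q$-subalgebra generated by the components of $\tau$, with derivations $\partial_1,\dots,\partial_d$. The left sides of (I1)--(I4) are positive elements of $B$.

We now use the following theorem, which Section~\ref{sec:embedding} proves. Let $\mathbb R\{u_1,\dots,u_d\}$ be the ring of convergent real power series with derivations $\partial/\partial u_j$. A homomorphism of differential rings is a ring homomorphism that intertwines the $j$-th derivations, for every $j$.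

\begin{theorem}\label{thm:embedding}
Let $B$ be an integral domain containing $\mathbb Q$, with $d\ge0$ commuting derivations $\partial_1,\dots,\partial_d$, generated as a differential $\mathbb Q$-algebra by finitely many elements. Fix an ordering of the field $\operatorname{Frac}B$ and elements $h_1,\dots,h_p\in B$ with $h_j>0$. Then there is a homomorphism of differential rings $\varphi:B\to\mathbb R\{u_1,\dots,u_d\}$ with $\varphi(h_j)(0)>0$ for all $j$.
\end{theorem}

The homomorphism $\varphi$ is not claimed to be injective.

\begin{proof}[Proof of Proposition \ref{prop:solution}]
Apply Theorem~\ref{thm:embedding} to the ring $B$ above and to the left sides of (I1)--(I4). The images under $\varphi$ of the components of $\tau$ satisfy (E1)--(E4), because $\varphi$ is a differential homomorphism, and they satisfy (I1)--(I4) at $u=0$.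
\end{proof}

\section{From an analytic solution to an analytic billiard}\label{sec:billiard}

\begin{proposition}\label{prop:billiard}
If for some $\sigma$ the system \textup{(E1)--(E4)} has a solution in real convergent power series satisfying \textup{(I1)--(I4)} at $u=0$, then $(\mathrm A_{k,m})$ holds.
\end{proposition}

Together with Proposition~\ref{prop:solution} this proves Proposition~\ref{prop:core}. The solution gives small pieces of mirror and a polygon reflecting in them. The task is to complete them to the boundary of one domain, analytic outside transversal corners, so that the ball reaches the right mirrors and nothing else is in its way. We take a thin neighborhood of the polygon and cut it off by the mirrors (Figure~\ref{fig:domain}). Edges of the polygon may cross or coincide; this does no harm.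

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\draw[line width=16pt, gray!30, line join=round] (0,0)--(4,0)--(1.5,2.4)--cycle;
\begin{scope}[shift={(0,0)},rotate=29]
\fill[white] (-1,-0.8) rectangle (0,0.8);
\draw[very thick] (0,-0.5)--(0,0.5);
\end{scope}
\begin{scope}[shift={(4,0)},rotate=158.1]
\fill[white] (-1,-0.8) rectangle (0,0.8);
\draw[very thick] (0,-0.5)--(0,0.5);
\end{scope}
\begin{scope}[shift={(1.5,2.4)},rotate=277.1]
\fill[white] (-1,-0.8) rectangle (0,0.8);
\draw[very thick] (0,-0.5)--(0,0.5);
\end{scope}
\draw (0,0)--(4,0)--(1.5,2.4)--cycle;
\node at (-0.35,-0.2) {$Q_1$};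
\node at (4.4,-0.15) {$Q_2$};
\node at (1.45,2.7) {$Q_3$};
\end{tikzpicture}
\caption{The domain for a triangular orbit ($k=N=3$, $m=2$). Shaded: the domain, a thin neighborhood of the closed orbit $Q_1Q_2Q_3$ (thin lines) cut off at the vertices by the pieces of mirror (thick lines). The remaining boundary lies in a level set of a polynomial and meets the mirrors transversally.}
\label{fig:domain}
\end{figure}

\begin{proof}
\emph{Mirrors.} By (E3) and $|\nu_a|=1$, the image of $dq_a(u)$ lies in the hyperplane $\nu_a(u)^\perp$, and by (I3) the rank of $dq_a$ is at least $m-1$ near $0$. So the rank is constantly $m-1$. By the constant rank theorem the image under $q_a$ of a small neighborhood of $0$ is an embedded analytic hypersurface $M_a$ through $Q_a:=q_a(0)$, and $\nu_a(u)$ is a unit normal to it at $q_a(u)$. Near $Q_a$ it is the zero set of an analytic function $\varphi_a$ with $\nabla\varphi_a(Q_a)=\nu_a(0)$.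

\emph{The polygon.} Let $S_i=[Q_{\sigma(i)},Q_{\sigma(i+1)}]$ and $\Gamma=\bigcup_iS_i$. By (E4) and (I1), $\rho_{ab}(0)=|Q_a-Q_b|>0$, so the $Q_a$ are distinct. By (E1) and (I1), $S_i$ has direction $e_i(0)$ and length $\ell_i(0)>0$. By (I2), $Q_a\in S_i$ only if $Q_a$ is an endpoint of $S_i$. By (E2) and (I1),
\begin{equation}\label{eq:inward}
\langle -e_{i-1},\nu_{\sigma(i)}\rangle=\langle e_i,\nu_{\sigma(i)}\rangle>0\quad\text{at }u=0 .
\end{equation}
So all edges at $Q_a$ leave $Q_a$ into the open half-space $\langle\cdot,\nu_a(0)\rangle>0$.

\emph{Cutting by the mirrors.} Write $\bar B_a=\bar B(Q_a,\delta)$ for the closed balls of radius $\delta$. For $\delta$ small, $\varphi_a$ is analytic near $\bar B_a$ with $d\varphi_a\ne0$ there, $\{\varphi_a=0\}\cap\bar B_a=M_a\cap\bar B_a$, the $\bar B_a$ are disjoint, $\bar B_a$ meets only edges with endpoint $Q_a$, and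
\[
\varphi_a>0\quad\text{on }(\Gamma\cap\bar B_a)\setminus\{Q_a\}.
\]
The last is possible because there are finitely many edges at $Q_a$ and along each of them $\varphi_a$ has positive derivative at $Q_a$, by \eqref{eq:inward}. Put $K_a=\{x\in\bar B_a:\varphi_a(x)\le0\}$, so that $K_a\cap\Gamma=\{Q_a\}$. The compact sets $K_a\setminus B(Q_a,\delta/2)$ are disjoint from $\Gamma$. Hence there is $\eta>0$ such that the set $O=\{\operatorname{dist}(\cdot,\Gamma)<\eta\}$ satisfies $\bar O\cap K_a\subset B(Q_a,\delta/2)$ for all $a$.

\emph{The outer wall.} We need an analytic wall inside $O$ around $\Gamma$ that is transversal to the mirrors. By the Weierstrass theorem some polynomial differs from $\operatorname{dist}(\cdot,\Gamma)-\eta/2$ by less than $\eta/8$ on the compact set $\{\operatorname{dist}(\cdot,\Gamma)\le\eta\}$. We subtract a constant of absolute value less than $\eta/8$, chosen by Sard's theorem. This gives a polynomial $P$ with $P<0$ on $\Gamma$, $P>0$ on $\{\operatorname{dist}(\cdot,\Gamma)=\eta\}$, and $0$ a regular value of $P|_O$ and of each restriction of $P$ to the hypersurface $\{\varphi_a=0\}\cap B(Q_a,\delta)$. Put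
\[
\Omega'=\{x\in O:P(x)<0\}\setminus\bigcup_aK_a .
\]
This is a bounded open set containing $\Gamma\setminus\{Q_1,\dots,Q_N\}$.

\emph{The boundary of $\Omega'$.} Let $y\in\partial\Omega'$. Then $\operatorname{dist}(y,\Gamma)\le\eta$ and $P(y)\le0$, so $y\in O$.
\begin{itemize}
\item If $y\notin\bigcup_aK_a$, then $P(y)=0$, since otherwise $y\in\Omega'$. Moreover $dP(y)\ne0$, and $\Omega'=\{P<0\}$ near $y$.
\item If $y\in K_a$, then $y\in B(Q_a,\delta/2)$. So near $y$ the set $K_a$ is $\{\varphi_a\le0\}$ and no other $K_b$ is present. We have $\varphi_a(y)\le0$ because $y\in K_a$, and $\varphi_a(y)\ge0$ because $y$ is a limit of points of $\Omega'$, at which $\varphi_a>0$. So $\varphi_a(y)=0$. If $P(y)<0$, then $\Omega'=\{\varphi_a>0\}$ near $y$. If $P(y)=0$, then $\Omega'=\{\varphi_a>0,\ P<0\}$ near $y$, and $dP,d\varphi_a$ are independent at $y$, because $0$ is a regular value of the restriction of $P$ to $\{\varphi_a=0\}\cap B(Q_a,\delta)$.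
\end{itemize}
So each $y\in\partial\Omega'$ is analytic-smooth or a transversal corner. In suitable local coordinates $\Omega'$ is a half-space or a quarter-space near $y$, hence $y$ has arbitrarily small open neighborhoods $V$ with $\Omega'\cap V$ connected.

\emph{The domain.} Since $P(Q_a)<0$, near $Q_a$ we have $\Omega'=\{\varphi_a>0\}$, and for a small $V\ni Q_a$ as above the connected set $\Omega'\cap V$ contains the ends at $Q_a$ of all edges at $Q_a$. The open edges are connected and lie in $\Omega'$, and consecutive edges share a vertex. So $\Gamma\setminus\{Q_1,\dots,Q_N\}$ lies in one component $\Omega$ of $\Omega'$. It is a bounded domain with $\partial\Omega\subset\partial\Omega'$. If $y\in\partial\Omega$ and $V$ is as above, the connected set $\Omega'\cap V$ meets $\Omega$, so $\Omega\cap V=\Omega'\cap V$. Hence $\Omega$ is a piecewise analytic billiard in the strong sense. Near $Q_a$ its boundary is $M_a$, consisting of smooth points. There the inner unit normal at $q_a(u)$ is $\nabla\varphi_a/|\nabla\varphi_a|$. It equals $\pm\nu_a(u)$; the sign is $+$ at $u=0$ and, by continuity, for all $u$ near $0$.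

\emph{The orbits.} For $u$ near $0$ put $x_i(u)=q_{\sigma(i)}(u)$. We claim that the open segment $(x_i(u),x_{i+1}(u))$ lies in $\Omega$. Let $a=\sigma(i)$. The function $t\mapsto\varphi_a(x_i(u)+te_i(u))$ vanishes at $t=0$. Its $t$-derivative is continuous in $(t,u)$ and equals $\langle\nu_a(0),e_i(0)\rangle>0$ at $(0,0)$. So for some arbitrarily small $t_0>0$ and all $u$ near $0$ the function is positive for $0<t\le t_0$. These points lie in a neighborhood of $Q_a$ where $\Omega=\{\varphi_a>0\}$, hence in $\Omega$. At the other end, by (E1), the segment consists of points $x_{i+1}(u)-te_i(u)$, and the same argument applies since $\langle-e_i,\nu_{\sigma(i+1)}\rangle>0$ at $u=0$ by \eqref{eq:inward}. The middle part of the segment is close to a compact subset of $S_i$ without its endpoints, which lies in the open set $\Omega$. This proves the claim.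

So the first boundary point on the ray from $x_i(u)$ in direction $e_i(u)$ is $x_{i+1}(u)$, by (E1) and $\ell_i(u)>0$, and this is a smooth point. By (E2) the reflected velocity is $e_{i+1}(u)$, which points strictly inward by (I1) and continuity. Thus $T(x_i(u),e_i(u))=(x_{i+1}(u),e_{i+1}(u))$ for all $i\in\mathbb Z/k$, and therefore $T^k(x_1(u),e_1(u))=(x_1(u),e_1(u))$. By (I4), $u\mapsto(x_1(u),e_1(u))$ is an immersion of a neighborhood of $0\in\mathbb R^{2m-2}$ into the phase space, which has the same dimension $2m-2$. So its image contains a nonempty open set, and this set lies in $\mathrm{Per}_k$.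
\end{proof}

The coincidence condition in Definition~\ref{def:flat} was used to have only one mirror through each $Q_a$. Without it, two different hypersurfaces through the same point could occur, and they could not both be the boundary near that point.

\section{Mapping ordered differential rings to convergent series}\label{sec:embedding}

In this section we prove Theorem~\ref{thm:embedding}, by induction on the number $d$ of derivations.

\subsection{One derivation: an example}

\begin{example}\label{ex:ode}
Let $d=1$, $\partial=d/dx$, and let $B\subset\mathbb Q[[x]]$ be generated as a differential algebra by $x$ and the divergent series $y=\sum_{n\ge0}n!\,x^{n+1}$. Then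
\[
x^2\,\partial y=\sum_{n\ge0}(n+1)!\,x^{n+2}=y-x .
\]
Order $\operatorname{Frac}B$ by the sign of the lowest coefficient, and let $h_1=x>0$. How can a divergent series be mapped to a convergent one? We make three moves.
\begin{enumerate}
\item Invert the coefficient $g=x^2$ of the highest derivative. In $B[1/g]$ we have $\partial y=(y-x)/x^2$, so $B[1/g]=\mathbb Q[x,y,1/x]$ is a finitely generated algebra.
\item Choose a ring homomorphism $\varphi':B[1/g]\to\mathbb R$ with $\varphi'(x)>0$, that is, real values $x_0>0$ and $y_0$ respecting all algebraic relations between $x$ and $y$.
\item Put $\varphi(f)=\sum_n\varphi'(\partial^nf)\,t^n/n!$. By the Leibniz rule this is a homomorphism of differential rings into $\mathbb R[[t]]$. So $\varphi(y)$ is the formal solution of $Y'=(Y-X)/X^2$, $X=x_0+t$, $Y(0)=y_0$, an analytic differential equation at $t=0$, because $x_0\ne0$. Hence $\varphi(y)$ converges.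
\end{enumerate}
We have moved the base point off the singular locus $x=0$. That is why strict inequalities survive but nearness to the original series does not. If $B$ has one more generator $z$ all of whose derivatives are algebraically independent over the rest, we may send $\partial^lz$ to $0$ for all large $l$, and $\varphi(z)$ becomes a polynomial in $t$.
\end{example}

For $d\ge2$ we integrate in one direction $t=u_d$ and take the initial data at $t=0$ from the induction hypothesis. The formula in move 3 makes $\varphi$ a differential homomorphism for free, so no compatibility conditions have to be verified. Two difficulties remain. First, the direction must be such that the equations can be solved for the $\partial_d$-derivatives. Second, we must separate the derivatives that are determined by the equations from those that are free. If too many are treated as determined, there is no equation for them. If too many are treated as free, they cannot be set to zero. Both difficulties will be resolved by linearizing, that is, by passing to differentials.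

\subsection{The start of the induction, and linear changes of derivations}

\emph{The case $d=0$.} By Hilbert's basis theorem $B=\mathbb Q[X]/(f_1,\dots,f_q)$ with $X=(X_1,\dots,X_n)$. Represent the $h_j$ by polynomials. The sentence ``there is $X$ with $f_i(X)=0$ for all $i$ and $h_j(X)>0$ for all $j$'' is true in the real closure of the ordered field $\operatorname{Frac}B$. By Tarski's transfer principle it is true in $\mathbb R$. Evaluation at a real solution is the desired homomorphism.

From now on $d\ge1$, and the theorem is assumed for $d-1$ derivations. Let $b_1,\dots,b_n$ generate $B$ as a differential algebra and let $F=\operatorname{Frac}B$; the derivations extend to $F$ and commute.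

\emph{Linear changes.} We may replace $\partial_1,\dots,\partial_d$ by $\tilde\partial_i=\sum_jc_{ij}\partial_j$ with $C=(c_{ij})$ rational and invertible. Indeed, let $\tilde\varphi:B\to\mathbb R\{w\}$ satisfy $\tilde\varphi\tilde\partial_i=\partial_{w_i}\tilde\varphi$. Put $\varphi(b)(u)=\tilde\varphi(b)(w(u))$ with $w_i(u)=\sum_j(C^{-1})_{ji}u_j$. Then
\[
\partial_{u_j}\varphi(b)=\varphi\Bigl(\sum_i(C^{-1})_{ji}\tilde\partial_ib\Bigr)=\varphi(\partial_jb),
\]
and the values at $0$ have not changed.

\subsection{Differentials and a good direction}

Let $\Lambda$ be the module of K\"ahler differentials of $F$ over $\mathbb Q$, the $F$-vector space generated by symbols $db$, $b\in F$, modulo $d(b+c)=db+dc$ and $d(bc)=b\,dc+c\,db$. Its $F$-linear maps to $F$ are in bijection with the derivations $F\to F$, a map corresponding to its composition with $d$. The rule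
\[
\partial_j(a\,db)=\partial_j(a)\,db+a\,d(\partial_jb)
\]
respects both relations, so it is well defined on $\Lambda$. The resulting operators commute and make $\Lambda$ a left module over the ring $D=F[\partial_1,\dots,\partial_d]$ of linear differential operators, in which $\partial_ja=a\partial_j+\partial_j(a)$ and which has the $F$-basis $\partial^\alpha$, $\alpha\in\mathbb N^d$. In $\Lambda$ we see the linearized equations satisfied by the $b_i$.

Let $\Lambda_s$ be the $F$-span of all $d\partial^\alpha b_i$ with $|\alpha|\le s$, and $\Lambda_{-1}=0$. The operator $\partial_j$ maps $\Lambda_s$ to $\Lambda_{s+1}$ and is $F$-linear modulo $\Lambda_s$. So it induces an operator $\xi_j$ that makes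
\[
G=\bigoplus_{s\ge0}\Lambda_s/\Lambda_{s-1}
\]
a graded module over the commutative polynomial ring $F[\xi]=F[\xi_1,\dots,\xi_d]$. It is generated by the classes $\epsilon_i\in G_0$ of $db_i$, and the class of $d\partial^\alpha b_i$ in $G_{|\alpha|}$ is $\xi^\alpha\epsilon_i$.

After renumbering, let $\epsilon_1,\dots,\epsilon_c$ be a maximal $F[\xi]$-linearly independent subset of the $\epsilon_i$ (possibly $c=0$), and let $L=\bigoplus_{i\le c}F[\xi]\epsilon_i$. For $\kappa>c$ some nonzero multiple of $\epsilon_\kappa$ lies in $L$. Since $L$ is graded and $\epsilon_\kappa$ is homogeneous, the multiplier may be replaced by one of its nonzero homogeneous parts. The product of these multipliers is a homogeneous $h\ne0$ in $F[\xi]$ with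
\[
hG\subset L .
\]
As $\mathbb Q$ is infinite, there is $\lambda\in\mathbb Q^d\setminus\{0\}$ with $h(\lambda)\ne0$. Choose an invertible rational matrix $(a_{ji})$ with last column $\lambda$ and new derivations $\tilde\partial_i$ by $\partial_j=\sum_ia_{ji}\tilde\partial_i$. Neither the $\Lambda_s$ nor the rings $D$, $F[\xi]$ change, and $\xi_j=\sum_ia_{ji}\tilde\xi_i$. So $h$, written in the new variables, takes the value $h(\lambda)$ at $(0,\dots,0,1)$. \emph{We may thus assume $h(0,\dots,0,1)\ne0$.}

This step is necessary. If $B$ is generated by one $b$ with $\partial_1\partial_2b=0$ and no other relations, then $G=F[\xi]/(\xi_1\xi_2)$ and $h=\xi_1\xi_2$ vanishes at $(0,1)$. Indeed the equation cannot be solved for a pure $\partial_2$-derivative, while $\lambda=(1,1)$ is a good direction.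

Put $e=\deg h$, $s=e$, $\partial'=(\partial_1,\dots,\partial_{d-1})$ and $\xi'=(\xi_1,\dots,\xi_{d-1})$. Since $h$ is, up to a factor in $F\setminus\{0\}$, monic in $\xi_d$ of degree $e$, the module $F[\xi]/(h)$ is generated over $F[\xi']$ by $1,\xi_d,\dots,\xi_d^{e-1}$. Now $G/L$ is an $F[\xi]/(h)$-module generated in degree $0$. So over $F[\xi']$ it is generated in degrees at most $\max(e-1,0)\le s$, and every element of degree $s+1$ lies in $\sum_{j<d}\xi_j(G/L)_s$. Therefore
\begin{equation}\label{eq:G}
G_{s+1}=\sum_{j<d}\xi_jG_s+L_{s+1}=\sum_{j<d}\xi_jG_s+\sum_{i\le c}F\,\xi_d^{s+1}\epsilon_i ,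
\end{equation}
the last because every monomial of degree $s+1$ other than $\xi_d^{s+1}$ is divisible by some $\xi_j$, $j<d$.

Finally, \emph{$db_1,\dots,db_c$ are left $D$-linearly independent}. If $\sum_{i\le c}P_i\,db_i=0$ nontrivially, with maximal order $q$ of the $P_i$, then taking classes in $G_q$ gives $\sum_i\sigma_q(P_i)\epsilon_i=0$. Here $\sigma_q(P_i)\in F[\xi]$ is obtained from the terms of order exactly $q$ of $P_i$ by replacing $\partial^\alpha$ with $\xi^\alpha$. These are not all zero, a contradiction.

\subsection{Quasilinear form}

Let $E_0\subset B$ be the $\mathbb Q$-algebra generated by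
\[
\partial^\alpha b_i\ (|\alpha|\le s),\qquad \partial_j\partial^\alpha b_i\ (j<d,\ |\alpha|=s),\qquad \partial_d^{s+1}b_i\ (i\le c),
\]
and let $E=\operatorname{Frac}E_0\subset F$. Fix $\kappa>c$ and let $f=\partial_d^{s+1}b_\kappa$. Since $\xi_jG_s$ is spanned by the classes of $d\partial_j\partial^\alpha b_i$ with $|\alpha|=s$, equation \eqref{eq:G} shows that $df\in F\cdot dE$, the $F$-span of $dE$.

This implies that $f$ is algebraic over $E$. Otherwise take the $E$-derivation $d/df$ of $E(f)$, extend it by zero to a transcendence basis of $F$ over $E(f)$, and then uniquely through the remaining algebraic extension, which is separable in characteristic $0$. The resulting derivation $F\to F$ corresponds to an $F$-linear map $\Lambda\to F$ that kills $F\cdot dE$ but not $df$, a contradiction.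

Clearing denominators in the minimal polynomial of $f$ over $E$, we get $P_\kappa=\sum_lp_{\kappa,l}X^l\in E_0[X]$ with $P_\kappa(\partial_d^{s+1}b_\kappa)=0$ and $g_\kappa:=P_\kappa'(\partial_d^{s+1}b_\kappa)\ne0$. Applying $\partial_d$ gives
\begin{equation}\label{eq:sep}
g_\kappa\,\partial_d^{s+2}b_\kappa=-\sum_l\partial_d(p_{\kappa,l})\,(\partial_d^{s+1}b_\kappa)^l .
\end{equation}
Let $y=(y_a)$ be the list of all $\partial^\alpha b_i$ with $|\alpha|\le s+1$. Let $g=\prod_{\kappa>c}g_\kappa$, written as $g=\hat g(y)$ with a fixed polynomial $\hat g$ over $\mathbb Q$, and put
\[
\zeta_{i,l}=\partial_d^{s+2+l}b_i\qquad(i\le c,\ l\ge0).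
\]
The $\zeta_{i,l}$ will turn out to be the free derivatives. We claim that
\begin{equation}\label{eq:CK}
\partial_dy_a=R_a(y,\partial'y,\zeta_{\cdot,0}),
\end{equation}
where $R_a$ is a polynomial over $\mathbb Q$ in its arguments and $1/\hat g(y)$. Let $y_a=\partial^\alpha b_i$.
\begin{itemize}
\item If $|\alpha|\le s$, then $\partial_dy_a$ is a component of $y$.
\item If $|\alpha|=s+1$ and $\alpha_j>0$ for some $j<d$, let $1_j$ be the $j$-th unit multi-index. Then $\partial_dy_a=\partial_j(\partial_d\partial^{\alpha-1_j}b_i)$ is $\partial_j$ of a component of $y$.
\item If $y_a=\partial_d^{s+1}b_i$ with $i\le c$, then $\partial_dy_a=\zeta_{i,0}$.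
\item If $y_a=\partial_d^{s+1}b_\kappa$ with $\kappa>c$, use \eqref{eq:sep}. The $p_{\kappa,l}$ are polynomials in the generators of $E_0$. By the first three cases, $\partial_d$ of such a generator is a component of $y$, or $\partial_j$ ($j<d$) of a component of $y$, or some $\zeta_{i,0}$. Moreover $1/g_\kappa=\bigl(\prod_{\kappa'\ne\kappa}g_{\kappa'}\bigr)/\hat g(y)$.
\end{itemize}

\subsection{The free derivatives}

Let $A\subset B[1/g]$ be the $\mathbb Q$-algebra generated by $1/g$ and all $\partial'^\alpha y_a$, $\alpha\in\mathbb N^{d-1}$. Since $\partial_j(1/g)=-\partial_j(g)/g^2$, it is closed under $\partial'$, and it is generated by $y$ and $1/g$ as a $\partial'$-differential algebra.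

\begin{lemma}\label{lem:gen}
$B[1/g]=A[\partial'^\alpha\zeta_{i,l}:\ \alpha\in\mathbb N^{d-1},\ i\le c,\ l\ge0]$.
\end{lemma}

\begin{proof}
The right side is contained in the left, contains $1/g$ and the $b_i$, and is closed under $\partial'$. It remains to see that it is closed under $\partial_d$. By \eqref{eq:CK}, $\partial_d\partial'^\alpha y_a=\partial'^\alpha R_a$ lies in it, hence so does $\partial_d(1/g)=-\partial_d(g)/g^2$; and $\partial_d\partial'^\alpha\zeta_{i,l}=\partial'^\alpha\zeta_{i,l+1}$.
\end{proof}

\begin{lemma}\label{lem:indep}
The elements $\partial'^\alpha\zeta_{i,l}$ \textup{(}$\alpha\in\mathbb N^{d-1}$, $i\le c$, $l\ge0$\textup{)} are algebraically independent over $F_0=\operatorname{Frac}A$.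
\end{lemma}

The idea is to count ranks over the operators in $\partial_1,\dots,\partial_{d-1}$. The $db_i$, $i\le c$, are $D$-independent, so each further application of $\partial_d$ to them must contribute rank $c$. A single relation among the $\zeta$'s would, after repeated application of $\partial_d$, lower this growth to at most $c-1$.

\begin{proof}
We may assume $c\ge1$. Let $D'=F[\partial_1,\dots,\partial_{d-1}]\subset D$. Its associated graded ring for the order filtration is $F[\xi']$, so $D'$ is a left Noetherian domain. Such a domain is left Ore: it has a division ring $Q(D')$ of left fractions. Every finitely generated left $D'$-module $M$ has a finite rank $\dim_{Q(D')}Q(D')\otimes_{D'}M$, additive in exact sequences, with $\operatorname{rank}D'=1$. Consequently, if $M$ contains $p$ left independent elements, then $\operatorname{rank}M\ge p$. If $M$ is generated by $c$ elements satisfying a nontrivial relation, then $\operatorname{rank}M\le c-1$, since the module of relations contains a copy of $D'$.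

Let $\Lambda^-=F\cdot dA=\sum_aD'\,dy_a$, of finite rank $\rho$, and for $j\ge0$
\[
W_j=\Lambda^-+\sum_{i\le c,\ l<j}D'\,d\zeta_{i,l} .
\]
For $P=\sum a_\alpha\partial'^\alpha\in D'$ we have $\partial_dP=P\partial_d+P^\sharp$ with $P^\sharp=\sum\partial_d(a_\alpha)\partial'^\alpha\in D'$. Moreover $\partial_d\,dy_a=dR_a\in W_1$ by \eqref{eq:CK}, and $\partial_d\,d\zeta_{i,l}=d\zeta_{i,l+1}$. Hence $\partial_dW_j\subset W_{j+1}$.

Suppose that the elements in the lemma are algebraically dependent over $F_0$. Take a nonzero polynomial over $F_0$ of minimal degree that vanishes on them, and apply $d$ to the relation. Some partial derivative of the polynomial is nonzero and of smaller degree, so it does not vanish on the elements; differentials of coefficients lie in $F\,dF_0=\Lambda^-$. So we obtain a nontrivial $F$-linear relation modulo $\Lambda^-$ among the elements $d\,\partial'^\alpha\zeta_{i,l}=\partial'^\alpha d\zeta_{i,l}$. Let $\lambda$ be the largest index $l$ that occurs in it with a nonzero coefficient. Collecting the terms with $l=\lambda$, we get $P_i\in D'$, not all zero, with $\sum_iP_i\,d\zeta_{i,\lambda}\in W_\lambda$. If $\sum_iP_i\,d\zeta_{i,l}\in W_l$, then applying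 $\partial_d$ gives
\[
\sum_iP_i\,d\zeta_{i,l+1}+\sum_iP_i^\sharp\,d\zeta_{i,l}\in W_{l+1},
\]
and the second sum lies in $W_{l+1}$. So by induction $\sum_iP_i\,d\zeta_{i,l}\in W_l$ for all $l\ge\lambda$. Hence $W_{l+1}/W_l$, generated by the classes of the $c$ elements $d\zeta_{i,l}$, has rank at most $c-1$ for $l\ge\lambda$, and
\[
\operatorname{rank}W_j\le\rho+c\lambda+(c-1)(j-\lambda)\qquad(j\ge\lambda).
\]
On the other hand, $W_j$ contains $\partial_d^l\,db_i$ for $i\le c$ and $0\le l\le s+1+j$: for $l\le s+1$ these are among the $dy_a$, and for larger $l$ they are the $d\zeta_{i,l-s-2}$. They are left $D'$-independent, because $db_1,\dots,db_c$ are $D$-independent and $D=\bigoplus_lD'\partial_d^l$. So $\operatorname{rank}W_j\ge c(s+2+j)$, which contradicts the upper bound for large $j$.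
\end{proof}

\subsection{The homomorphism and its convergence}

\begin{proof}[Proof of Theorem \ref{thm:embedding}, induction step]
By Lemma~\ref{lem:gen} there is $l_0\ge0$ such that all $h_j$ lie in
\[
A'=A[\partial'^\alpha\zeta_{i,l}:\ \alpha\in\mathbb N^{d-1},\ i\le c,\ l\le l_0].
\]
This is a domain, generated by $y$, $1/g$ and the $\zeta_{i,l}$ $(l\le l_0)$ as a differential algebra with the $d-1$ derivations $\partial'$, and the ordering restricts to $\operatorname{Frac}A'\subset F$. By the induction hypothesis there is a $\partial'$-homomorphism $\varphi':A'\to\mathbb R\{u'\}$, $u'=(u_1,\dots,u_{d-1})$, with $\varphi'(h_j)(0)>0$ for all $j$. Since $\varphi'$ is a homomorphism on $A'$, the initial data $\varphi'(y)$ satisfy all relations that hold among the components of $y$ and their $\partial'$-derivatives.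

By Lemmas~\ref{lem:gen} and \ref{lem:indep}, $B[1/g]$ is a polynomial ring over $A'$ in the variables $\partial'^\alpha\zeta_{i,l}$, $l>l_0$. Extend $\varphi'$ by sending all these variables to $0$. As $\partial_1,\dots,\partial_{d-1}$ map these variables to such variables, the extension $\varphi':B[1/g]\to\mathbb R\{u'\}$ is again a $\partial'$-homomorphism. Put
\[
\varphi(f)=\sum_{n\ge0}\varphi'(\partial_d^nf)\,\frac{t^n}{n!}\in\mathbb R\{u'\}[[t]],\qquad f\in B[1/g].
\]
By the Leibniz rule $\varphi$ is a ring homomorphism. It commutes with $\partial'$, since $\partial'$ commutes with $\partial_d$, and $\varphi\,\partial_d=\partial_t\,\varphi$. Also $\varphi(h_j)(0)=\varphi'(h_j)(0)>0$.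

It remains to show that $\varphi(B)$ consists of convergent series. The series
\[
Z_i:=\varphi(\zeta_{i,0})=\sum_{n\le l_0}\varphi'(\zeta_{i,n})\frac{t^n}{n!}
\]
is a polynomial in $t$ over $\mathbb R\{u'\}$, so it converges. By \eqref{eq:CK}, $Y:=\varphi(y)$ satisfies
\[
\partial_tY=R(Y,\partial'Y,Z),\qquad Y|_{t=0}=\varphi'(y)\in\mathbb R\{u'\},\qquad \hat g(\varphi'(y))(0)\ne0 ,
\]
the last because $g$ is invertible in $A$, so $\varphi'(g)=\hat g(\varphi'(y))$ is a unit of $\mathbb R\{u'\}$. Thus $R$ is analytic near the initial data, and the Cauchy--Kovalevskaya theorem gives a convergent solution. In $\mathbb R\{u'\}[[t]]$ the solution is unique, since the equation determines the coefficient of $t^{n+1}$ from those of $t^0,\dots,t^n$. So $Y$ is the convergent solution. The $b_i$ are among the $y_a$ and $\varphi$ commutes with all derivations, so $\varphi(B)\subset\mathbb R\{u',t\}$. With $u_d=t$ this completes the induction, and with it the proofs of Theorem~\ref{thm:embedding}, Proposition~\ref{prop:core}, and Theorems~\ref{thm:main} and \ref{thm:strong}.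
\end{proof}

\begin{thebibliography}{1}
\bibitem{source}
\emph{No Planar Billiard Possesses An Open Set Of Quadrilateral Trajectories}, \texttt{http://www.dyn-sys.org/files/bill-jmd.pdf}. (Conjecture 5.)
\end{thebibliography}

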